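\title{Superprojectivity of the injective tensor product $L_p\hat\otimes_\varepsilon L_q$}

\begin{abstract}
A Banach space is superprojective if every closed infinite-codimensional subspace is contained in a complemented infinite-codimensional subspace. We prove that $L_p\hat\otimes_\varepsilon L_q$ is superprojective for $1<p,q\le2$. The proof takes place in the dual space $L_{p'}\hat\otimes_\pi L_{q'}$: every seminormalized weak$^*$-null sequence there has a subsequence that spans a copy of $\ell_s$, with $s$ in an explicit set of at most seven exponents, and this copy is the range of the adjoint of a projection on $L_p\hat\otimes_\varepsilon L_q$. Each exponent is needed. For $1\le p,q\le\infty$ we obtain that $L_p\hat\otimes_\varepsilon L_q$ is superprojective if and only if $1<p,q\le2$, and that $L_p\hat\otimes_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$.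
\end{abstract}

\section{Introduction}\label{sec:intro}

In a Hilbert space every closed subspace is complemented, that is, it is the range of a bounded linear projection. Two weaker properties ask only that complemented subspaces be plentiful. A Banach space $V$ is \emph{subprojective} if every infinite-dimensional closed subspace of $V$ contains an infinite-dimensional subspace complemented in $V$. It is \emph{superprojective} if every closed infinite-codimensional subspace $M$ of $V$ is contained in an infinite-codimensional subspace $N$ complemented in $V$. The second property concerns quotients: it says that every infinite-dimensional quotient $V/M$ has a further infinite-dimensional quotient $V/N$ that lifts back into $V$, as a complement of $N$.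

For a reflexive space $V$ the two properties are dual to each other. The map $M\mapsto M^\perp$ is an inclusion-reversing bijection from the closed subspaces of $V$ onto those of $V^*$, with $M^\perp\cong(V/M)^*$, and $P\mapsto P^*$ is a bijection from the projections on $V$ onto the projections on $V^*$, with $P^*(V^*)=(\ker P)^\perp$. Hence
\begin{equation}\label{eq:reflexive}
\text{a reflexive space $V$ is superprojective if and only if $V^*$ is subprojective.}
\end{equation}

Let $L_t=L_t(0,1)$, over the real or the complex scalars, and let $\hat\otimes_\varepsilon$ and $\hat\otimes_\pi$ denote the completed injective and projective tensor products, recalled in Section~\ref{sec:prelim}. It is recorded in \cite{super} that $L_p\hat\otimes_\varepsilon L_q$ is subprojective for $2\le p,q<\infty$ and that $L_p\hat\otimes_\pi L_q$ is not superprojective for $1<p,q\le2$. The following question is posed there.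

\begin{quote}
Is $L_p\hat\otimes_\varepsilon L_q$ superprojective for $1<p,q\le2$?
\end{quote}

The range of exponents is the natural one: the results below show that $L_p$ itself is superprojective exactly when $1<p\le2$, and both factors are quotients of the tensor product. One may therefore guess that the answer is yes. The guess needs care for two reasons. The second recorded fact shows that a tensor product of two superprojective spaces can lose the property. And \eqref{eq:reflexive} does not apply, because $L_p\hat\otimes_\varepsilon L_q$ contains a complemented copy of $c_0$ (the case $s=1$ of Proposition~\ref{prop:models}) and is not reflexive. A projection on the dual space need not be an adjoint, so we have to produce projections on the space itself.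

\begin{theorem}\label{thm:A}
For $1<p,q\le2$ the space $L_p\hat\otimes_\varepsilon L_q$ is superprojective.
\end{theorem}

We prove a more precise statement. Write $t'$ for the exponent conjugate to $t$. Throughout Sections \ref{sec:intro}--\ref{sec:proofs}, except in Theorem~\ref{thm:C}, we fix $1<p,q\le2$ and put
\[
\alpha=p',\quad \beta=q'\in[2,\infty),\qquad X=L_p\hat\otimes_\varepsilon L_q,\qquad Y=L_\alpha\hat\otimes_\pi L_\beta .
\]
For $a,b\in[2,\infty)$ define $s(a,b)\in[1,\infty)$ by $1/s(a,b)=1/a+1/b$, so that $s(2,2)=1$, and let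
\[
\mathcal S=\{1,\ s(\alpha,2),\ s(2,\beta),\ s(\alpha,\beta),\ 2,\ \alpha,\ \beta\}.
\]
For $1\le s<\infty$ let $Z_s=\ell_{s'}$ if $s>1$ and $Z_1=c_0$, so that $Z_s^*=\ell_s$. A sequence $(x_n)$ is \emph{seminormalized} if $0<\inf\|x_n\|\le\sup\|x_n\|<\infty$. For $x_n\in V^*$ we write $\{x_n\}_\perp$ for the set of vectors of $V$ on which every $x_n$ vanishes, and $\simeq$ denotes isomorphism of Banach spaces.

\begin{theorem}\label{thm:B}
We have $X^*=Y$, and every seminormalized weak$^*$-null sequence in $Y$ has a subsequence $(x_n)$ such that, for some $s\in\mathcal S$, there is a projection $\Pi$ on $X$ with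
\[
\ker\Pi=\{x_n\}_\perp,\qquad \Pi(X)\simeq Z_s,\qquad \Pi^*(Y)=\overline{\operatorname{span}}\{x_n\}\simeq\ell_s .
\]
Consequently:
\begin{enumerate}
\item[(a)] every closed infinite-codimensional subspace $M$ of $X$ lies in a complemented subspace $N$ with $X/N\simeq Z_s$ for some $s\in\mathcal S$;
\item[(b)] $L_\alpha\hat\otimes_\pi L_\beta$ is subprojective for $2\le\alpha,\beta<\infty$: each infinite-dimensional closed subspace contains a copy of some $\ell_s$, $s\in\mathcal S$, complemented in the whole space;
\item[(c)] no $s\in\mathcal S$ can be dropped in \textup{(a)}.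
\end{enumerate}
\end{theorem}

For $p=q=2$ the space $X$ is the space of compact operators on $L_2$, its dual $Y$ is the trace class, and $\mathcal S=\{1,2\}$. Thinking of operators as matrices, the quotient $Z_1=c_0$ is the diagonal and the quotient $Z_2=\ell_2$ is a single row or column. For general $p,q$ the diagonal, the rows and the columns persist, and each variable contributes one of two behaviors: spread out, like the Rademacher functions, with exponent $2$, or concentrated on small disjoint sets, with exponent $\alpha$ or $\beta$. This accounts for $\mathcal S$.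

The range of exponents in Theorem~\ref{thm:A} and in Theorem~\ref{thm:B}(b) cannot be enlarged.

\begin{theorem}\label{thm:C}
Let $1\le p,q\le\infty$. Then $L_p\hat\otimes_\varepsilon L_q$ is superprojective if and only if $1<p,q\le2$, and $L_p\hat\otimes_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$.
\end{theorem}

Section~\ref{sec:criterion} reduces the construction of $\Pi$ to a pair of norm estimates with conjugate exponents and carries out the whole method for a single space $L_p$. Sections \ref{sec:diag}--\ref{sec:spikes} provide the tools needed for two variables, Section~\ref{sec:main} assembles them, and Sections \ref{sec:proofs} and~\ref{sec:class} derive the three theorems.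

\section{Tensor norms, Haar blocks and upper estimates}\label{sec:prelim}

\subsection*{Tensor norms}
Let $E,F$ be Banach spaces. For $z$ in the algebraic tensor product $E\otimes F$, the injective and projective norms are
\[
\|z\|_\varepsilon=\sup\Big\{\Big|\sum_j e^*(e_j)f^*(f_j)\Big| : \|e^*\|,\|f^*\|\le1\Big\},\qquad
\|z\|_\pi=\inf\sum_j\|e_j\|\,\|f_j\|,
\]
where $z=\sum_j e_j\otimes f_j$ is a fixed finite representation in the first formula and runs over all of them in the second. The completions are $E\hat\otimes_\varepsilon F$ and $E\hat\otimes_\pi F$. We use four textbook facts.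
\begin{enumerate}
\item[(T1)] For both norms, $\|e\otimes f\|=\|e\|\,\|f\|$, and bounded operators $U,V$ induce an operator $U\otimes V$ of norm $\|U\|\,\|V\|$ between the completions.
\item[(T2)] Every $z\in E\hat\otimes_\pi F$ is the sum of a series $\sum_j e_j\otimes f_j$ with $\sum_j\|e_j\|\,\|f_j\|<\infty$, and $\|z\|_\pi$ is the infimum of these sums.
\item[(T3)] $(E\hat\otimes_\pi F)^*=B(E,F^*)$ isometrically, where $T$ acts by $\langle e\otimes f,T\rangle=(Te)(f)$.
\item[(T4)] If $E^*$ has the Radon--Nikod\'ym property and $E^*$ or $F^*$ has the approximation property, then $(E\hat\otimes_\varepsilon F)^*=E^*\hat\otimes_\pi F^*$ isometrically \cite[Theorem 5.33]{ryan}.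
\end{enumerate}
Reflexive spaces have the Radon--Nikod\'ym property and spaces with a Schauder basis have the approximation property. So (T4) gives, for $1<a,b<\infty$,
\begin{equation}\label{eq:duality}
(L_{a'}\hat\otimes_\varepsilon L_{b'})^*=L_a\hat\otimes_\pi L_b,\qquad \langle f\otimes g,\varphi\otimes\psi\rangle=\int f\varphi\int g\psi .
\end{equation}
In particular $X^*=Y$, and $\|z\|_X=\sup\{|\langle f\otimes g,z\rangle|:\|f\|_\alpha,\|g\|_\beta\le1\}$ for $z\in X$. Both $X$ and $Y$ are separable. All pairings are bilinear, and $\langle f,\varphi\rangle=\int f\varphi$ for functions.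

For $a\in\{2,\alpha\}$ and $b\in\{2,\beta\}$ the inclusions $L_\alpha\subset L_a$, $L_\beta\subset L_b$, $L_{a'}\subset L_p$, $L_{b'}\subset L_q$ are contractive. They induce contractions $Y\to L_a\hat\otimes_\pi L_b$ and $L_{a'}\hat\otimes_\varepsilon L_{b'}\to X$, which we do not write. We let $\|y\|_{a,b}$ be the norm of the image of $y\in Y$ in $L_a\hat\otimes_\pi L_b$, so that $\|y\|_{a,b}\le\|y\|_{\alpha,\beta}=\|y\|_Y$. For $y\in Y$ and $S\in L_{a'}\hat\otimes_\varepsilon L_{b'}$ the number $\langle y,S\rangle$ is the same whether computed in \eqref{eq:duality} or in the duality of $Y$ and $X$, since both are continuous bilinear forms that agree on elementary tensors. A norm without subscript of an element of $Y$ is the norm of $Y$.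

For closed subspaces $E\subset L_\alpha$, $F\subset L_\beta$ and $z\in Y$ let
\[
\pi_{E,F}(z)=\inf\Big\{\sum_j\|f_j\|_\alpha\|g_j\|_\beta\ :\ z=\sum_j f_j\otimes g_j,\ f_j\in E,\ g_j\in F\Big\}\in[0,\infty].
\]
If $U$ and $V$ are operators on $L_\alpha$ and $L_\beta$ with ranges in $E$ and $F$, then applying $U\otimes V$ to a series as in (T2) gives
\begin{equation}\label{eq:relative}
\pi_{E,F}\big((U\otimes V)y\big)\le\|U\|\,\|V\|\,\|y\|\qquad(y\in Y).
\end{equation}

The flip $f\otimes g\mapsto g\otimes f$ is an isometry between the tensor products for the pairs $(p,q)$ and $(q,p)$. Every statement about one variable therefore has a \emph{mirror image} about the other variable, with $\alpha$ and $\beta$ exchanged, which needs no separate proof.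

\subsection*{Random signs}
Let $(\varepsilon_n)$ be independent signs taking the values $\pm1$ with probability $\frac12$, and let $\mathbb E$ be the expectation; the Rademacher functions $r_n$ realize them on $(0,1)$. Khinchin's inequality says that for $1\le\gamma<\infty$ there are $A_\gamma,B_\gamma>0$ with
\[
A_\gamma\Big(\sum|c_n|^2\Big)^{1/2}\le\Big(\mathbb E\Big|\sum\varepsilon_nc_n\Big|^\gamma\Big)^{1/\gamma}\le B_\gamma\Big(\sum|c_n|^2\Big)^{1/2}
\]
for all finite families of scalars. A Banach space $E$ has \emph{type $2$} if there is $C$ with $(\mathbb E\|\sum\varepsilon_ne_n\|^2)^{1/2}\le C(\sum\|e_n\|^2)^{1/2}$ for all finite families in $E$. The space $L_\gamma$ has type $2$ for $2\le\gamma<\infty$: Khinchin's inequality at each point and the triangle inequality in $L_{\gamma/2}$ give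
\begin{equation}\label{eq:type2}
\Big(\mathbb E\Big\|\sum\varepsilon_nf_n\Big\|_\gamma^\gamma\Big)^{1/\gamma}\le B_\gamma\Big\|\sum|f_n|^2\Big\|_{\gamma/2}^{1/2}\le B_\gamma\Big(\sum\|f_n\|_\gamma^2\Big)^{1/2},
\end{equation}
and the left side dominates the second moment because $\gamma\ge2$.

\subsection*{The Haar system}
The Haar system $(h_i)_{i\ge1}$ consists of the constant $h_1=\mathbf 1$ and, for each dyadic interval in order of decreasing length, the indicator of its left half minus the indicator of its right half. It is real-valued, orthogonal in $L_2$, and an unconditional basis of $L_t$ for $1<t<\infty$. The coordinate functionals are $h_i^*=h_i/\|h_i\|_2^2$. By unconditionality there is $\lambda\ge1$ that bounds the norms, on $L_\alpha$, $L_\beta$ and $L_2$, of all operators $\sum c_ih_i\mapsto\sum\theta_ic_ih_i$ with $\theta_i\in\{-1,0,1\}$. Those with $\theta_i\in\{0,1\}$ are the \emph{Haar projections}; Haar projections are \emph{disjoint} if the sets $\{i:\theta_i=1\}$ are pairwise disjoint. Let $P_k$ be the Haar projection onto the span of $h_1,\dots,h_k$, with $P_0=0$,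 and let $R_k=I-P_k$.

For a measurable set $A\subset(0,1)$ of measure $|A|$ we write $\mathbf 1_A$ also for the operator of multiplication by the indicator of $A$, and $L_\gamma(A)=\mathbf 1_AL_\gamma$. Haar projections and the operators $\mathbf 1_A$ are symmetric for the form $\int f\varphi$. Hence, if $U$ and $V$ are operators of these kinds, then
\begin{equation}\label{eq:symmetric}
\langle(U\otimes V)y,z\rangle=\langle y,(U\otimes V)z\rangle
\end{equation}
in each of the dualities \eqref{eq:duality}: both sides are continuous and agree on elementary tensors. For the same reason $U\otimes V$ commutes with the inclusions above.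

\begin{lemma}[Block estimates]\label{lem:blocks}
Let $(\Delta_n)$ be disjoint Haar projections and $\gamma\in\{2,\alpha,\beta\}$. Then, for $f\in L_\gamma$ and for finite families $f_n\in\Delta_nL_\gamma$,
\[
\Big(\sum\|\Delta_nf\|_\gamma^\gamma\Big)^{1/\gamma}\le\lambda\|f\|_\gamma,\qquad\Big\|\sum f_n\Big\|_\gamma\le\lambda B_\gamma\Big(\sum\|f_n\|_\gamma^2\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
It suffices to treat finite families. Since $\gamma\ge2$, scalars $c_n$ satisfy $\mathbb E|\sum\varepsilon_nc_n|^\gamma\ge(\sum|c_n|^2)^{\gamma/2}\ge\sum|c_n|^\gamma$. Put $c_n=\Delta_nf(x)$, integrate in $x$, and use $\|\sum\varepsilon_n\Delta_nf\|_\gamma\le\lambda\|f\|_\gamma$ for each choice of signs. This is the first estimate. For the second, $\|\sum f_n\|_\gamma\le\lambda\|\sum\varepsilon_nf_n\|_\gamma$ for each choice of signs; average and apply \eqref{eq:type2}.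
\end{proof}

The first estimate passes to the projective tensor product at no cost.

\begin{lemma}[Lower estimates in $Y$]\label{lem:lower}
Let $y\in Y$. If $(A_i)$ are disjoint sets, then $\sum_i\|(\mathbf 1_{A_i}\otimes I)y\|^\alpha\le\|y\|^\alpha$. If $(\Delta_i)$ are disjoint Haar projections, then $\sum_i\|(\Delta_i\otimes I)y\|^\alpha\le\lambda^\alpha\|y\|^\alpha$.
\end{lemma}

\begin{proof}
Let $\Theta_i=\mathbf 1_{A_i}$ and $c=1$, or $\Theta_i=\Delta_i$ and $c=\lambda$. In both cases $(\sum_i\|\Theta_if\|_\alpha^\alpha)^{1/\alpha}\le c\|f\|_\alpha$. For a series $y=\sum_jf_j\otimes g_j$ as in (T2) we have $\|(\Theta_i\otimes I)y\|\le\sum_j\|\Theta_if_j\|_\alpha\|g_j\|_\beta$, and the triangle inequality in $\ell_\alpha$ yields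
\[
\Big(\sum_i\|(\Theta_i\otimes I)y\|^\alpha\Big)^{1/\alpha}\le\sum_j\|g_j\|_\beta\Big(\sum_i\|\Theta_if_j\|_\alpha^\alpha\Big)^{1/\alpha}\le c\sum_j\|f_j\|_\alpha\|g_j\|_\beta .
\]
Take the infimum over all such series.
\end{proof}

\subsection*{Upper estimates}
Let $1\le s\le\infty$. A sequence $(z_n)$ in a Banach space has an \emph{upper $s$-estimate} with constant $C$ if $\|\sum t_nz_n\|\le C\|t\|_s$ for all finitely supported scalar sequences $t$. This property passes to subsequences and to termwise sums $(z_n+\tilde z_n)$. It implies an upper $\sigma$-estimate for $\sigma\le s$, because $\|t\|_s\le\|t\|_\sigma$; so a larger exponent is a stronger condition. Every bounded sequence has an upper $1$-estimate, and a sequence with $\sum\|z_n\|<\infty$ has an upper $s$-estimate for every $s$.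

A sequence $(E_n)$ of closed subspaces has an \emph{upper $a$-estimate} with constant $C$ if $\|\sum f_n\|\le C(\sum\|f_n\|^a)^{1/a}$ for all finite families $f_n\in E_n$. Two cases matter in $L_\gamma$, $\gamma\in\{\alpha,\beta\}$. For disjoint sets $A_n$ the subspaces $L_\gamma(A_n)$ have an upper $\gamma$-estimate with constant $1$, and for disjoint Haar projections $\Delta_n$ the subspaces $\Delta_nL_\gamma$ have an upper $2$-estimate by Lemma~\ref{lem:blocks}.

\section{A criterion, and the case of one variable}\label{sec:criterion}

If $M\subset X$ is infinite-codimensional, we look for a sequence $(x_n)$ in $M^\perp$ and a projection on $X$ with kernel $\{x_n\}_\perp\supset M$. Such a projection can be built as a composition $X\to Z_s\to X$, the first map reading the coordinates $\langle x_n,\cdot\rangle$ and the second sending the unit vectors to chosen vectors $y_n\in X$. Each map is bounded as soon as the corresponding sequence has an upper estimate, and the two exponents must be conjugate.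

\begin{lemma}[Criterion]\label{lem:criterion}
Let $V$ be a Banach space and $1\le s<\infty$. Let $(x_n)\subset V^*$ be weak$^*$-null with an upper $s$-estimate, and let $(y_n)\subset V$ have an upper $s'$-estimate and satisfy $\inf_n|\langle x_n,y_n\rangle|>0$. Then, after passing to a subsequence, there is a projection $\Pi$ on $V$ with $\ker\Pi=\{x_n\}_\perp$, $\Pi(V)\simeq Z_s$ and $\Pi^*(V^*)=\overline{\operatorname{span}}\{x_n\}\simeq\ell_s$.
\end{lemma}

\begin{proof}
Divide $y_n$ by $\langle x_n,y_n\rangle$. The upper $s'$-estimate survives, since the reciprocals are bounded, and now $\langle x_n,y_n\rangle=1$. The unit vectors $(e_n)$ form a weakly null basis of $Z_s$, and $e_n\mapsto y_n$ extends to a bounded operator on $Z_s$, so $(y_n)$ is weakly null. Thus, for fixed $i$, both $\langle x_i,y_j\rangle$ and $\langle x_j,y_i\rangle$ tend to $0$ as $j\to\infty$. Choosing the indices one at a time, we pass to a subsequence with $|\langle x_i,y_j\rangle|\le2^{-i-j-2}$ for $i\ne j$.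

For this subsequence define $U:Z_s\to V$ by $Ue_n=y_n$, and $Jv=(\langle x_n,v\rangle)_n$ for $v\in V$. From $|\sum t_n\langle x_n,v\rangle|\le C\|t\|_s\|v\|$ we get $\|Jv\|_{s'}\le C\|v\|$. For $s=1$ the sequence $Jv$ lies in $c_0$ because $(x_n)$ is weak$^*$-null. So $J:V\to Z_s$ is bounded. The matrix of $JU-I$ has zero diagonal and entries $\langle x_i,y_j\rangle$ off the diagonal, and each matrix unit has norm $1$ on $Z_s$, so $\|JU-I\|\le\sum_{i,j}2^{-i-j-2}=\frac14$ and $JU$ is invertible.

Put $W=U(JU)^{-1}$ and $\Pi=WJ$. Then $JW=I$, whence $\Pi^2=\Pi$, the operator $J$ is onto, $W$ is an isomorphism of $Z_s$ onto $\Pi(V)$, and $\ker\Pi=\ker J=\{x_n\}_\perp$. Since $J$ is onto, $J^*:\ell_s\to V^*$ is an isomorphism onto its closed range, and $J^*e_n=x_n$, so this range is $\overline{\operatorname{span}}\{x_n\}$. Finally $\Pi^*=J^*W^*$, and $W^*$ is onto because $W^*J^*=I$; therefore $\Pi^*(V^*)=J^*(\ell_s)$.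
\end{proof}

The task is now to find, for a given sequence $(x_n)$, one exponent $s$ for which both estimates can be arranged. The mechanism is already visible for a single $L_p$.

\begin{example}[One variable]\label{ex:one}
Let $1<p<2$, $V=L_p$, and let $(x_n)$ be seminormalized and weakly null in $V^*=L_\alpha$. We show that a subsequence satisfies the hypotheses of Lemma~\ref{lem:criterion} with $s=2$ or $s=\alpha$.

\emph{Blocks.} For each $k$ we have $P_kx_n\to0$ in norm, and $P_Nx\to x$ for each $x$. So we can choose a subsequence and integers $0=N_0<N_1<\cdots$ with $\|P_{N_{n-1}}x_n\|_\alpha\le2^{-n}$ and $\|R_{N_n}x_n\|_\alpha\le2^{-n}$. With $\Delta_n=P_{N_n}-P_{N_{n-1}}$ and $\delta_n=\Delta_nx_n$ we get $\|x_n-\delta_n\|_\alpha\le2^{1-n}$. Hence $(x_n)$ inherits every upper estimate of $(\delta_n)$, and $\|\delta_n\|_\alpha$ is bounded below for large $n$.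

\emph{Functionals.} Let $a\in\{2,\alpha\}$ and suppose $\|\delta_n\|_a\ge c>0$. Take $\psi_n$ with $\|\psi_n\|_{a'}=1$ and $\langle\delta_n,\psi_n\rangle=\|\delta_n\|_a$, and put $y_n=\Delta_n\psi_n$. Then $\langle x_n,y_n\rangle=\langle\delta_n,\psi_n\rangle\ge c$, and H\"older's inequality and Lemma~\ref{lem:blocks} give
\[
\Big\|\sum t_ny_n\Big\|_p=\sup_{\|f\|_\alpha\le1}\Big|\sum t_n\langle\Delta_nf,\psi_n\rangle\Big|\le\sup_{\|f\|_a\le1}\sum|t_n|\,\|\Delta_nf\|_a\le\lambda\|t\|_{a'} .
\]
So each norm $\|\cdot\|_a$ that stays bounded below supplies vectors $y_n$ with an upper $a'$-estimate.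

\emph{Upper estimates.} By Lemma~\ref{lem:blocks}, $(\delta_n)$ always has an upper $2$-estimate. If $\|\delta_n\|_2\not\to0$, take a subsequence on which it is bounded below, and $s=2$ works. Suppose $\|\delta_n\|_2\to0$. Put $\eta_n=\|\delta_n\|_2^{1/2}$ and $A_n=\{|\delta_n|>\eta_n\}$. Then $|A_n|\le\eta_n^2$ by Chebyshev's inequality, and $\|\mathbf 1_{A_n^c}\delta_n\|_\alpha\le\eta_n$. Since $|A_n|\to0$, absolute continuity of the integral lets us pass to a subsequence with $\eta_n\le2^{-n}$ and $\|\mathbf 1_{D_n}\delta_n\|_\alpha\le2^{-n}$, where $D_n=\bigcup_{m>n}A_m$. Then $\delta_n$ is within $2^{1-n}$ of $\mathbf 1_{A_n\setminus D_n}\delta_n$, and these functions have disjoint supports. So $(\delta_n)$ has an upper $\alpha$-estimate, and $s=\alpha$ works.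
\end{example}

The example has a pattern. When the weak norm $\|\cdot\|_2$ survives, it gives strong functionals, and a weak upper estimate for $(x_n)$ is enough. When it dies, the part of $x_n$ responsible for the weak estimate dies with it, and the upper estimate improves. Three things change for $Y$.

First, a weak$^*$-null sequence in $Y$ need not be close to diagonal blocks: $\mathbf 1\otimes r_n$ is weak$^*$-null and is fixed by $P_1\otimes I$. Besides a diagonal part there will be a row part and a column part. Second, the projective norm is an infimum over representations, so upper estimates require arguments of their own, one for diagonal parts (Section~\ref{sec:diag}) and one for rows (Section~\ref{sec:rows}). Third, we have no operator on $Y$ that cuts along a level set; the cuts at our disposal are $\mathbf 1_A\otimes I$ and $I\otimes\mathbf 1_B$. Section~\ref{sec:spikes} finds the sets by an extremal choice and moves the truncation to the functionals.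

\section{Diagonal sequences and the model sequences}\label{sec:diag}

When both variables move with $n$, random signs turn a diagonal sum into an average of elementary tensors, and the upper estimates of the two factors multiply.

\begin{lemma}[Diagonal sequences]\label{lem:diag}
Let $2\le a,b<\infty$. Let $(E_n)$ be closed subspaces of $L_\alpha$ with an upper $a$-estimate with constant $C_1$, and $(F_n)$ closed subspaces of $L_\beta$ with an upper $b$-estimate with constant $C_2$. If $z_n\in Y$ and $\pi_{E_n,F_n}(z_n)<c$ for all $n$, then $(z_n)$ has an upper $s(a,b)$-estimate with constant $C_1C_2c$.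
\end{lemma}

\begin{proof}
Let $s=s(a,b)$, $c=1$, and let $t$ be supported in $\{1,\dots,N\}$. Consider first $f_n\in E_n$, $g_n\in F_n$ of norm at most $1$. Write $t_n=\xi_n\zeta_n$ with $|\xi_n|=|t_n|^{s/a}$ and $|\zeta_n|=|t_n|^{s/b}$. Since $\mathbb E\,\varepsilon_n\varepsilon_m$ is $1$ for $n=m$ and $0$ otherwise,
\[
\sum t_nf_n\otimes g_n=\mathbb E\Big(\sum\varepsilon_n\xi_nf_n\Big)\otimes\Big(\sum\varepsilon_n\zeta_ng_n\Big),
\]
and each tensor under the expectation has norm at most $C_1\|t\|_s^{s/a}\,C_2\|t\|_s^{s/b}=C_1C_2\|t\|_s$.

In general, normalizing a representation and adding a zero term, write $z_n=\sum_j\mu_{n,j}f_{n,j}\otimes g_{n,j}$ with $\mu_{n,j}\ge0$, $\sum_j\mu_{n,j}=1$, and $f_{n,j}\in E_n$, $g_{n,j}\in F_n$ of norm at most $1$. Then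
\[
\sum_nt_nz_n=\sum_{j_1,\dots,j_N}\mu_{1,j_1}\cdots\mu_{N,j_N}\sum_nt_nf_{n,j_n}\otimes g_{n,j_n},
\]
which is an average of elements of norm at most $C_1C_2\|t\|_s$.
\end{proof}

We can now exhibit each exponent of $\mathcal S$. Fix disjoint sets $D_n$ of positive measure. In $L_\alpha$ there are two model sequences with biorthogonal partners in $L_p$: the \emph{flat} one, $f_n=f_n^*=r_n$, with exponent $a=2$, and the \emph{spikes} $f_n=|D_n|^{-1/\alpha}\mathbf 1_{D_n}$, $f_n^*=|D_n|^{-1/p}\mathbf 1_{D_n}$, with exponent $a=\alpha$. In both cases $\|f_n\|_\alpha=1$, $\langle f_n,f_m^*\rangle$ is $1$ for $n=m$ and $0$ otherwise, $(f_n)$ has an upper $a$-estimate (by Khinchin's inequality, or by disjointness), and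
\begin{equation}\label{eq:bessel}
\Big(\sum|\langle f,f_n^*\rangle|^a\Big)^{1/a}\le\|f\|_\alpha\qquad(f\in L_\alpha).
\end{equation}
For the Rademacher functions this is Bessel's inequality and $\|f\|_2\le\|f\|_\alpha$; for spikes it follows from $|\langle f,f_n^*\rangle|\le\|\mathbf 1_{D_n}f\|_\alpha$. Let $g_n,g_n^*$ and $b\in\{2,\beta\}$ be the same objects for $L_\beta$.

\begin{proposition}[Model sequences]\label{prop:models}
Each of the pairs
\[
(x_n,y_n)=(f_n\otimes g_n,\ f_n^*\otimes g_n^*),\qquad(f_n\otimes\mathbf 1,\ f_n^*\otimes\mathbf 1),\qquad(\mathbf 1\otimes g_n,\ \mathbf 1\otimes g_n^*)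
\]
satisfies the hypotheses of Lemma~\ref{lem:criterion} for $V=X$, with $s=s(a,b)$, $s=a$ and $s=b$ respectively. Every $s\in\mathcal S$ occurs in this way.
\end{proposition}

\begin{proof}
In all cases $\langle x_n,y_n\rangle=1$ and $\|x_n\|=1$. The sequences $(f_n)$ and $(g_n)$ are weakly null, being images of the unit vectors of $\ell_a$ and $\ell_b$ under bounded operators. So $\langle x_n,\varphi\otimes\psi\rangle\to0$ for all $\varphi\in L_p$, $\psi\in L_q$, and $(x_n)$ is weak$^*$-null because elementary tensors span a dense subspace of $X$.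

For the first pair, Lemma~\ref{lem:diag} with the lines spanned by $f_n$ and $g_n$ gives the upper $s$-estimate of $(x_n)$. Since $1/s'+1/a+1/b=1$, H\"older's inequality and \eqref{eq:bessel} give $|\sum t_n\langle f,f_n^*\rangle\langle g,g_n^*\rangle|\le\|t\|_{s'}\|f\|_\alpha\|g\|_\beta$, that is, $\|\sum t_ny_n\|_X\le\|t\|_{s'}$. For the second pair, $\|\sum t_nx_n\|=\|\sum t_nf_n\|_\alpha\le C\|t\|_a$, and $\|\sum t_ny_n\|_X=\|\sum t_nf_n^*\|_p\le\|t\|_{a'}$ by \eqref{eq:bessel} and H\"older's inequality. The third pair is the mirror image of the second. The choices $a\in\{2,\alpha\}$, $b\in\{2,\beta\}$ give all of $\mathcal S$.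
\end{proof}

There are eight models: four diagonal ones, two columns and two rows. The proof of Theorem~\ref{thm:B} cuts an arbitrary weak$^*$-null sequence into eight pieces that imitate them. We record one computation for later use: the case $a=b=2$ shows $\|\sum_{n\le d}r_n\otimes r_n\|_X\le1$, and pairing with this element gives
\begin{equation}\label{eq:ellone}
\Big\|\sum_{n\in\Lambda}r_n\otimes r_n\Big\|_Y\ge d\qquad\text{for every set $\Lambda$ of $d$ indices,}
\end{equation}
where for general $\Lambda$ one pairs with $\sum_{n\in\Lambda}r_n\otimes r_n$.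

\section{Rows}\label{sec:rows}

Suppose now that only the second variable moves, as in $\mathbf 1\otimes g_n$. We expect the upper estimate of the second factor to pass to $Y$. If the first variable stays in a fixed finite-dimensional space $G$, expanding in a basis of $G$ gives this with a constant depending on $\dim G$. That is not enough: the first variable will only be almost confined to finitely many Haar coordinates, and we shall add infinitely many strips of growing dimension. A constant free of the dimension costs a subsequence. For instance, let $w_n=r_{i(n)}\otimes r_n$ with $i(n)$ running cyclically through $1,\dots,d$. Then $\|\sum_{n\le d}w_n\|\ge d$ by \eqref{eq:ellone}, while a subsequence with constant $i(n)$ has an upper $2$-estimate with constant $B_\beta$.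

\begin{lemma}\label{lem:findim}
Let $1\le r<\infty$ and let $(F_n)$ be closed subspaces of $L_\beta$ with an upper $r$-estimate with constant $C$. Let $G\subset L_\alpha$ be finite-dimensional, $c>0$, and $\pi_{G,F_n}(w_n)\le c$ for all $n$ in an infinite set $\Lambda$. Then there is an infinite set $\Lambda'\subset\Lambda$ such that $(w_n)_{n\in\Lambda'}$ has an upper $r$-estimate with constant $5Cc$.
\end{lemma}

\begin{proof}
We may assume $G\ne\{0\}$. Let $u_1,\dots,u_d$ be a $\frac12$-net of the unit sphere of $G$. Every $f\in G$ can be written $f=\sum_i\mu_iu_i$ with $\sum_i|\mu_i|\le2\|f\|$: subtract from $f$ the multiple $\|f\|u_i$ of a nearest net point, which leaves a remainder of norm at most $\|f\|/2$, and iterate. Take a representation $w_n=\sum_jf_j\otimes k_j$ with $f_j\in G$, $k_j\in F_n$, $\sum_j\|f_j\|\,\|k_j\|\le2c$, and write $f_j=\sum_i\mu_{ji}u_i$ with $\sum_i|\mu_{ji}|\le2\|f_j\|$. Then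
\[
w_n=\sum_{i\le d}u_i\otimes k_{n,i},\qquad k_{n,i}=\sum_j\mu_{ji}k_j\in F_n,\qquad\sum_{i\le d}\|k_{n,i}\|\le4c .
\]
Choose $\Lambda'$ along which $\|k_{n,i}\|\to\gamma_i$ for each $i$ and $\|k_{n,i}\|\le\gamma_i+c/d$ for all $n\in\Lambda'$ and all $i$. Then $\sum_i\gamma_i\le4c$, and for $t$ supported in $\Lambda'$,
\[
\Big\|\sum_nt_nw_n\Big\|\le\sum_{i\le d}\Big\|\sum_nt_nk_{n,i}\Big\|_\beta\le C\sum_{i\le d}(\gamma_i+c/d)\,\|t\|_r\le5Cc\|t\|_r .\qedhere
\]
\end{proof}

Call a bounded sequence $(z_n)\subset Y$ \emph{tight in the first variable} if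
\[
\lim_{k\to\infty}\limsup_{n\to\infty}\|(R_k\otimes I)z_n\|=0 .
\]

\begin{lemma}[Tight rows]\label{lem:rows}
Let $\Theta_n$ be projections on $L_\beta$ with $\|\Theta_n\|\le\lambda$ whose ranges $F_n$ have an upper $r$-estimate, $1\le r<\infty$. Let $(z_n)\subset Y$ be bounded and tight in the first variable, with $(I\otimes\Theta_n)z_n=z_n$. Then a subsequence of $(z_n)$ has an upper $r$-estimate.
\end{lemma}

\begin{proof}
Let $C$ be the constant of $(F_n)$. Choose $0=l_0<l_1<\cdots$ with $\limsup_n\|(R_{l_j}\otimes I)z_n\|<2^{-j}$ for $j\ge1$, and pass to a subsequence (of $z_n$ and $\Theta_n$ together) such that $\|(R_{l_j}\otimes I)z_n\|\le2^{-j}$ for $1\le j\le n$. Cut the first variable into strips: let $Q_j=P_{l_{j+1}}-P_{l_j}$, $G_j=Q_jL_\alpha$, and $z_n^{(j)}=(Q_j\otimes\Theta_n)z_n$. Since $Q_jR_{l_j}=Q_j$, we also have $z_n^{(j)}=(Q_j\otimes\Theta_n)(R_{l_j}\otimes I)z_n$, so \eqref{eq:relative} gives $\pi_{G_j,F_n}(z_n^{(j)})\le c_j$ for $n\ge j$, where $c_j=\lambda^22^{-j}$ for $j\ge1$ and $c_0=1+\lambda^2\sup_n\|z_n\|$.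

Apply Lemma~\ref{lem:findim} for $j=0,1,2,\dots$ in turn to obtain infinite sets $\Lambda_0\supset\Lambda_1\supset\cdots$ with $\Lambda_j\subset\{n:n\ge j\}$ such that $(z_n^{(j)})_{n\in\Lambda_j}$ has an upper $r$-estimate with constant $5Cc_j$. Choose $n_1<n_2<\cdots$ with $n_i\in\Lambda_i$. Since $\sum_{j<i}Q_j=P_{l_i}$ and $(I\otimes\Theta_n)z_n=z_n$,
\[
z_{n_i}=\sum_{j=0}^{i-1}z_{n_i}^{(j)}+(R_{l_i}\otimes I)z_{n_i},\qquad\|(R_{l_i}\otimes I)z_{n_i}\|\le2^{-i}.
\]
In $\sum_it_iz_{n_i}$ the strip $j$ contributes $\sum_{i>j}t_iz_{n_i}^{(j)}$, and $n_i\in\Lambda_i\subset\Lambda_j$ for $i>j$. Hence $\|\sum_it_iz_{n_i}\|\le(5C\sum_jc_j+1)\|t\|_r$.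
\end{proof}

Tightness cannot be omitted. Let $z_n=r_n\otimes r_n$ and let $\Theta_n$ be the Haar projection onto the generation of Haar functions whose sum is $r_n$. All other hypotheses hold with $r=2$, but by \eqref{eq:ellone} no subsequence has an upper $2$-estimate.

\section{Spikes and flat parts}\label{sec:spikes}

We need a substitute for the level sets of Example~\ref{ex:one}. A bounded sequence $(z_n)\subset Y$ is \emph{equi-integrable in the first variable} if
\[
\lim_{\eta\to0}\ \limsup_{n\to\infty}\ \sup_{|A|\le\eta}\|(\mathbf 1_A\otimes I)z_n\|=0,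
\]
and equi-integrability in the second variable is the mirror image. We show that every bounded sequence splits into a part carried by disjoint sets and an equi-integrable part, and that for an equi-integrable sequence the exponent of the corresponding variable can be lowered to $2$ when testing convergence to $0$.

The sets are chosen to carry as much norm as a set of vanishing measure can. The lower estimate of Lemma~\ref{lem:lower} then leaves no room for a second such set; here the constant $1$ in that lemma is essential.

\begin{lemma}[Splitting]\label{lem:split}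
Let $(z_n)\subset Y$ be bounded. After passing to a subsequence there are pairwise disjoint sets $A_n$ such that $((\mathbf 1_{A_n^c}\otimes I)z_n)$ is equi-integrable in the first variable.
\end{lemma}

\begin{proof}
Let $\omega_n(\eta)=\sup_{|A|\le\eta}\|(\mathbf 1_A\otimes I)z_n\|\le\|z_n\|$. By a diagonal argument, pass to a subsequence such that $\omega^m=\lim_n\omega_n(1/m)$ exists for every $m\in\mathbb N$. The numbers $\omega^m$ decrease to some $\omega^\infty\ge0$. Choose $m_n\to\infty$ so slowly that $\omega_n(1/m_n)-\omega^{m_n}\to0$; then $\omega_n(1/m_n)\to\omega^\infty$. Choose $A_n$ with $|A_n|\le1/m_n$ and $\|(\mathbf 1_{A_n}\otimes I)z_n\|\ge\omega_n(1/m_n)-1/n$.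

Fix $m$, let $|A|\le1/(2m)$ and $m_n\ge2m$, so that $|A\cup A_n|\le1/m$. Lemma~\ref{lem:lower}, applied to the disjoint sets $A\setminus A_n$ and $A_n$ and to the element $(\mathbf 1_{A\cup A_n}\otimes I)z_n$, gives
\[
\|(\mathbf 1_A\mathbf 1_{A_n^c}\otimes I)z_n\|^\alpha\le\omega_n(1/m)^\alpha-\max\big(\omega_n(1/m_n)-1/n,\,0\big)^\alpha .
\]
The right side does not depend on $A$ and tends to $(\omega^m)^\alpha-(\omega^\infty)^\alpha$ as $n\to\infty$, which tends to $0$ as $m\to\infty$. So $((\mathbf 1_{A_n^c}\otimes I)z_n)$ is equi-integrable in the first variable.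

It remains to make the sets disjoint. For fixed $n$ we have $\omega_n(\eta)\to0$ as $\eta\to0$. Indeed, for $f\otimes g$ in place of $z_n$ this is the absolute continuity of $\int|f|^\alpha$, and it extends to all of $Y$ by linearity and density because the operators $\mathbf 1_A\otimes I$ are contractions. Pick $\eta_n>0$ with $\omega_n(\eta_n)\le2^{-n}$. Since $|A_n|\to0$, there are $n_1<n_2<\cdots$ with $|A_{n_k}|\le2^{-k}\min_{j<k}\eta_{n_j}$ for $k\ge2$, so that $D_j=\bigcup_{k>j}A_{n_k}$ has measure at most $\eta_{n_j}$. The sets $A_{n_j}\setminus D_j$ are pairwise disjoint. Replacing $A_{n_j}$ by $A_{n_j}\setminus D_j$ adds to $(\mathbf 1_A\mathbf 1_{A_{n_j}^c}\otimes I)z_{n_j}$ the term $(\mathbf 1_{A\cap A_{n_j}\cap D_j}\otimes I)z_{n_j}$, of norm at most $2^{-j}$ uniformly in $A$. So equi-integrability is preserved.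
\end{proof}

To compare $\|z\|_{\alpha,\beta}$ with $\|z\|_{\alpha,2}$ we truncate the norming functional instead of $z$. By (T3) this functional is an operator $T:L_\alpha\to L_q$, and we want to split it into an operator living on a small set and an operator into $L_2$. For a single function $\psi$ with $\|\psi\|_{\gamma'}\le1$, $\gamma>2$, this is done by writing $|\psi|=v\,|\psi|^{\gamma'/2}$ with $v=|\psi|^{\gamma'/m}$ and $1/m=1/\gamma'-1/2$: the second factor is in the unit ball of $L_2$, and the weight $v$ is in the unit ball of $L_m$, hence bounded off a small set. The next lemma finds one weight for the whole range of $T$.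

\begin{lemma}[Maurey]\label{lem:maurey}
Let $E$ have type $2$, let $2<\gamma<\infty$ and $1/m=1/2-1/\gamma$. There is $C=C(E,\gamma)$ such that for every $T\in B(E,L_{\gamma'})$ there are $v\ge0$ with $\|v\|_m\le1$ and $S\in B(E,L_2)$ with $\|S\|\le C\|T\|$ and $Te=v\,Se$ for all $e\in E$.
\end{lemma}

\begin{proof}
Let $\|T\|\le1$; the general case follows by scaling. For finite families $e_i\in E$, Khinchin's inequality at each point, $\gamma'\le2$ and type $2$ give
\[
A_{\gamma'}\Big\|\Big(\sum|Te_i|^2\Big)^{1/2}\Big\|_{\gamma'}\le\Big(\mathbb E\Big\|T\sum\varepsilon_ie_i\Big\|_{\gamma'}^{\gamma'}\Big)^{1/\gamma'}\le\Big(\mathbb E\Big\|\sum\varepsilon_ie_i\Big\|^2\Big)^{1/2}\le C_E\Big(\sum\|e_i\|^2\Big)^{1/2}.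
\]
Put $C=C_E/A_{\gamma'}$. For $g_i\in L_\gamma$, the Cauchy--Schwarz inequality at each point, H\"older's inequality and $xy\le\frac12(x^2+y^2)$ yield
\begin{equation}\label{eq:maurey}
\operatorname{Re}\sum\langle Te_i,g_i\rangle\le\frac C2\Big[\sum\|e_i\|^2+\Big\|\sum|g_i|^2\Big\|_{\gamma/2}\Big].
\end{equation}
The exponent conjugate to $\gamma/2$ is $m/2\in(1,\infty)$, since $2/\gamma+2/m=1$. Let $\mathcal K$ be the set of $w\ge0$ with $\|w\|_{m/2}\le1$, a convex and weakly compact subset of $L_{m/2}$. To each finite family $(e_i,g_i)$ associate the weakly continuous affine function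
\[
\Psi(w)=\frac C2\Big[\sum\|e_i\|^2+\int w\sum|g_i|^2\Big]-\operatorname{Re}\sum\langle Te_i,g_i\rangle\qquad(w\in\mathcal K).
\]
These functions form a convex cone: concatenating families adds them, and multiplying all $e_i,g_i$ by $\mu^{1/2}$ multiplies $\Psi$ by $\mu>0$. Since $\max_{w\in\mathcal K}\int wh=\|h\|_{\gamma/2}$ for $h\ge0$, inequality \eqref{eq:maurey} says that $\max_{\mathcal K}\Psi\ge0$. So the cone is disjoint from the open convex cone of strictly negative functions in the space of real continuous functions on $\mathcal K$. The Hahn--Banach theorem gives a nonzero functional that is nonpositive on negative functions and nonnegative on every $\Psi$; normalized, it is a probability measure $\nu$ on $\mathcal K$ with $\int\Psi\,d\nu\ge0$ for all $\Psi$. The formula $h\mapsto\int_{\mathcal K}(\int wh)\,d\nu(w)$ defines a positive functional of norm at most $1$ on $L_{\gamma/2}$, hence an element $w_0\in\mathcal K$, and $\Psi(w_0)=\int\Psi\,d\nu\ge0$ for all $\Psi$.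

Apply this to the single pair $(\theta e,\theta^{-1}g)$, take the infimum over $\theta>0$, and multiply $e$ by a unimodular scalar: $|\langle Te,g\rangle|\le C\|e\|\,(\int w_0|g|^2)^{1/2}$. Put $v=w_0^{1/2}$, so $\|v\|_m\le1$ and $|\langle Te,g\rangle|\le C\|e\|\,\|vg\|_2$, where $vg\in L_2$ because $1/m+1/\gamma=1/2$. For each $e$ the functional $vg\mapsto\langle Te,g\rangle$ is therefore well defined on $vL_\gamma\subset L_2$ and has norm at most $C\|e\|$. Extend it by continuity to the closure and by $0$ on the orthogonal complement, and represent it as $h\mapsto\int(Se)h$ with $Se\in L_2$. Then $S$ is linear, $\|Se\|_2\le C\|e\|$, and $\int(Se)vg=\langle Te,g\rangle$ for all $g\in L_\gamma$, that is, $Te=v\,Se$.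
\end{proof}

\begin{lemma}\label{lem:cut}
Let $E,\gamma,m,C$ be as in Lemma~\ref{lem:maurey}. For $z\in E\hat\otimes_\pi L_\gamma$ and $K>0$,
\[
\|z\|_{E\hat\otimes_\pi L_\gamma}\le\sup_{|B|\le K^{-m}}\|(I\otimes\mathbf 1_B)z\|_{E\hat\otimes_\pi L_\gamma}+CK\,\|z\|_{E\hat\otimes_\pi L_2}.
\]
\end{lemma}

\begin{proof}
Let $T\in B(E,L_{\gamma'})=(E\hat\otimes_\pi L_\gamma)^*$ with $\|T\|\le1$, let $v,S$ be given by Lemma~\ref{lem:maurey}, and let $B=\{v>K\}$, so $|B|\le K^{-m}$ by Chebyshev's inequality. Then $T=\mathbf 1_BT+T_0$ with $T_0e=\mathbf 1_{B^c}v\,Se$, and $\langle z,\mathbf 1_BT\rangle=\langle(I\otimes\mathbf 1_B)z,T\rangle$. The operator $T_0$ maps $E$ into $L_2$ with norm at most $CK$, so by (T3) it is also a functional on $E\hat\otimes_\pi L_2$, with the same values on elementary tensors, and $|\langle z,T_0\rangle|\le CK\|z\|_{E\hat\otimes_\pi L_2}$. Take the supremum over $T$.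
\end{proof}

\begin{lemma}[Flat parts]\label{lem:flat}
Let $(z_n)\subset Y$ be bounded. Then $\|z_n\|\to0$ in each of the following cases:
\begin{enumerate}
\item[(i)] $(z_n)$ is equi-integrable in the second variable and $\|z_n\|_{\alpha,2}\to0$;
\item[(ii)] $(z_n)$ is equi-integrable in the first variable and $\|z_n\|_{2,\beta}\to0$;
\item[(iii)] $(z_n)$ is equi-integrable in both variables and $\|z_n\|_{2,2}\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\beta=2$ there is nothing to prove. Otherwise apply Lemma~\ref{lem:cut} with $E=L_\alpha$, which has type $2$, and $\gamma=\beta$. For each $K$ it gives $\limsup_n\|z_n\|\le\limsup_n\sup_{|B|\le K^{-m}}\|(I\otimes\mathbf 1_B)z_n\|$, and the right side tends to $0$ as $K\to\infty$. Case (ii) is the mirror image.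

(iii) By (i) it suffices to show $\|z_n\|_{\alpha,2}\to0$, and we may assume $\alpha>2$. Lemma~\ref{lem:cut} with $E=L_2$, $\gamma=\alpha$ and the factors flipped gives
\[
\|z_n\|_{\alpha,2}\le\sup_{|A|\le K^{-m}}\|(\mathbf 1_A\otimes I)z_n\|_{\alpha,2}+CK\|z_n\|_{2,2}.
\]
Bound the norm $\|\cdot\|_{\alpha,2}$ in the supremum by the norm of $Y$, and let $n\to\infty$, then $K\to\infty$.
\end{proof}

\section{Eight pieces and the least exponent}\label{sec:main}

\begin{proposition}\label{prop:main}
Every seminormalized weak$^*$-null sequence in $Y$ has a subsequence $(x_n)$ for which there are $s\in\mathcal S$ and $(y_n)\subset X$ such that $(x_n)$ has an upper $s$-estimate, $(y_n)$ has an upper $s'$-estimate, and $\inf_n|\langle x_n,y_n\rangle|>0$.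
\end{proposition}

\begin{proof}
Let $(x_n)$ be the given sequence, $\|x_n\|\le C_0$. We pass to subsequences many times. Every object attached to $x_n$ (integers, projections, sets, pieces) stays attached to it, and every property established below persists when we do so.

\medskip\noindent\emph{Step 1: diagonal, row and column parts.}
Since $(P_k\otimes P_k)x=\sum_{i,j\le k}\langle x,h_i^*\otimes h_j^*\rangle\,h_i\otimes h_j$ and $h_i^*\otimes h_j^*\in X$, we have $(P_k\otimes P_k)x_n\to0$ in norm for each $k$. As in Example~\ref{ex:one}, this will confine $x_n$ to an L-shaped region of the coefficient matrix (Figure~\ref{fig:L}). To apply Lemma~\ref{lem:rows} to the arms of the L we need tightness, so we first control the amount of $x_n$ in each fixed range of rows and columns. Pass to a subsequence such that for all $k<l$ the limits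
\[
\Phi_1(k,l)=\lim_n\|((P_l-P_k)\otimes I)x_n\|,\qquad\Phi_2(k,l)=\lim_n\|(I\otimes(P_l-P_k))x_n\|
\]
exist. By Lemma~\ref{lem:lower}, $\sum_i\Phi_1(k_i,l_i)^\alpha\le(\lambda C_0)^\alpha$ for every finite family of disjoint intervals $(k_i,l_i]$. If $\sup_{l>k}\Phi_1(k,l)$ did not tend to $0$ as $k\to\infty$, there would be $\eta>0$ and $k_1<l_1\le k_2<l_2\le\cdots$ with $\Phi_1(k_i,l_i)\ge\eta$ for all $i$, which is impossible. With the mirror image for $\Phi_2$ we obtain
\[
\phi_k:=\sup_{l>k}\max\big(\Phi_1(k,l),\Phi_2(k,l)\big)\to0\qquad(k\to\infty).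
\]

We choose a subsequence, again called $(x_n)$, and integers $0=N_0<N_1<\cdots$ such that, with $M_n=N_{n-1}$,
\begin{enumerate}
\item[(1)] $\|(P_{M_n}\otimes P_{M_n})x_n\|\le2^{-n}$;
\item[(2)] $\|((P_{M_n}-P_k)\otimes I)x_n\|\le\phi_k+2^{-n}$ and $\|(I\otimes(P_{M_n}-P_k))x_n\|\le\phi_k+2^{-n}$ for all $k<M_n$;
\item[(3)] $\|x_n-(P_{N_n}\otimes P_{N_n})x_n\|\le2^{-n}$.
\end{enumerate}
Given $N_{n-1}$, conditions (1) and (2) are finitely many inequalities, each true for all sufficiently late terms of the sequence; pick such a term, later than those already chosen, as $x_n$. Then choose $N_n>N_{n-1}$ satisfying (3), which is possible because the operators $P_N\otimes P_N$ are uniformly bounded and converge to the identity on elementary tensors, hence on $Y$.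

The projections $\Delta_n=P_{N_n}-P_{M_n}$ are disjoint and $M_n\to\infty$. Expanding $P_{N_n}\otimes P_{N_n}=(P_{M_n}+\Delta_n)\otimes(P_{M_n}+\Delta_n)$ and using (1) and (3), we get $x_n=\delta_n+\rho_n+\tau_n+e_n$ with $\|e_n\|\le2^{1-n}$ and
\[
\delta_n=(\Delta_n\otimes\Delta_n)x_n,\qquad\rho_n=(P_{M_n}\otimes\Delta_n)x_n,\qquad\tau_n=(\Delta_n\otimes P_{M_n})x_n,
\]
each of norm at most $\lambda^2C_0$. For $k<M_n$ we have $(R_k\otimes I)\rho_n=(I\otimes\Delta_n)((P_{M_n}-P_k)\otimes I)x_n$, so (2) gives $\limsup_n\|(R_k\otimes I)\rho_n\|\le\lambda\phi_k$. Thus $(\rho_n)$ is tight in the first variable, and by the mirror argument $(\tau_n)$ is tight in the second. The flip exchanges $(\rho_n)$ and $(\tau_n)$, so each statement about $(\rho_n)$ below has a mirror image about $(\tau_n)$.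

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!25] (2.6,0) rectangle (4.4,-0.7);
\fill[gray!25] (0,-2.6) rectangle (0.7,-4.4);
\fill[gray!25] (2.6,-2.6) rectangle (4.4,-4.4);
\draw (0,0) rectangle (4.4,-4.4);
\draw (2.6,0) -- (2.6,-4.4);
\draw (0,-2.6) -- (4.4,-2.6);
\draw[dashed] (2.6,-0.7) -- (4.4,-0.7);
\draw[dashed] (0.7,-2.6) -- (0.7,-4.4);
\node at (1.3,-1.3) {small};
\node at (3.5,-1.5) {$\rho_n$};
\node at (1.6,-3.5) {$\tau_n$};
\node at (3.5,-3.5) {$\delta_n$};
\node[above] at (2.6,0) {$M_n$};
\node[above] at (4.4,0) {$N_n$};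
\node[left] at (0,-2.6) {$M_n$};
\node[left] at (0,-4.4) {$N_n$};
\node[right] at (4.4,-0.7) {$k$};
\node[below] at (0.7,-4.4) {$k$};
\end{tikzpicture}
\caption{The matrix of Haar coefficients $\langle x_n,h_i^*\otimes h_j^*\rangle$ of one term $x_n$, with $i$ running downward and $j$ to the right. Up to an error of norm $2^{1-n}$, the term lives on the L-shaped region between the squares of sides $M_n$ and $N_n$, which is cut into a diagonal block $\delta_n$, a row part $\rho_n$ and a column part $\tau_n$. For fixed large $k$ and all large $n$, the row part is almost carried by the first $k$ rows and the column part by the first $k$ columns (shaded).}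
\label{fig:L}
\end{figure}

\medskip\noindent\emph{Step 2: the eight pieces.}
Apply Lemma~\ref{lem:split} or its mirror image four times in succession. We obtain four sequences of pairwise disjoint sets $(A_n)$, $(B_n)$, $(\tilde A_n)$, $(\tilde B_n)$ such that $((\mathbf 1_{A_n^c}\otimes I)\delta_n)$ and $((\mathbf 1_{\tilde A_n^c}\otimes I)\tau_n)$ are equi-integrable in the first variable, and $((I\otimes\mathbf 1_{B_n^c})\delta_n)$ and $((I\otimes\mathbf 1_{\tilde B_n^c})\rho_n)$ in the second. Cutting each moving variable into its spike ($\mathrm s$) and its flat part ($\mathrm f$) gives eight pieces whose sum is $\delta_n+\rho_n+\tau_n$. To each we assign an exponent and a test norm.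
\[
\begin{array}{lll}
\text{piece}&\text{exponent}&\text{test norm}\\
\hline
\delta_n^{\mathrm{ff}}=(\mathbf 1_{A_n^c}\otimes\mathbf 1_{B_n^c})\delta_n&1&\|\delta_n\|_{2,2}\\
\delta_n^{\mathrm{sf}}=(\mathbf 1_{A_n}\otimes\mathbf 1_{B_n^c})\delta_n&s(\alpha,2)&\|\delta_n\|_{\alpha,2}\\
\delta_n^{\mathrm{fs}}=(\mathbf 1_{A_n^c}\otimes\mathbf 1_{B_n})\delta_n&s(2,\beta)&\|\delta_n\|_{2,\beta}\\
\delta_n^{\mathrm{ss}}=(\mathbf 1_{A_n}\otimes\mathbf 1_{B_n})\delta_n&s(\alpha,\beta)&\|\delta_n\|_{\alpha,\beta}\\
\rho_n^{\mathrm f}=(I\otimes\mathbf 1_{\tilde B_n^c})\rho_n&2&\|\rho_n\|_{\alpha,2}\\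
\rho_n^{\mathrm s}=(I\otimes\mathbf 1_{\tilde B_n})\rho_n&\beta&\|\rho_n\|_{\alpha,\beta}\\
\tau_n^{\mathrm f}=(\mathbf 1_{\tilde A_n^c}\otimes I)\tau_n&2&\|\tau_n\|_{2,\beta}\\
\tau_n^{\mathrm s}=(\mathbf 1_{\tilde A_n}\otimes I)\tau_n&\alpha&\|\tau_n\|_{\alpha,\beta}
\end{array}
\]
In the test norm the exponent of each flat variable is replaced by $2$. The norm is taken of the whole part $\delta_n$, $\rho_n$ or $\tau_n$ and not of the piece, because the vectors $y_n$ will be cut out by Haar projections, which isolate a part of $x_n$ but not a piece. For each line of the table we prove, after passing to a subsequence: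
\begin{enumerate}
\item[(U)] the piece has an upper estimate with the given exponent;
\item[(N)] if the test norm tends to $0$, then the piece tends to $0$ in $Y$;
\item[(F)] if the test norm is bounded below and $s$ is the exponent, then along a further subsequence there is $(y_n)\subset X$ with an upper $s'$-estimate and $\inf_n|\langle x_n,y_n\rangle|>0$.
\end{enumerate}

\medskip\noindent\emph{Step 3: proof of \textup{(U)}.}
The piece $\delta_n^{\mathrm{ff}}$ is bounded, which is all that exponent $1$ requires. The piece $\delta_n^{\mathrm{sf}}$ cannot be fed directly into Lemma~\ref{lem:diag}, since $\mathbf 1_{B_n^c}$ moves the second variable out of $\Delta_nL_\beta$. We write it as a difference instead. Because $\delta_n$ is fixed by $I\otimes\Delta_n$ and by $\Delta_n\otimes I$,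
\[
\delta_n^{\mathrm{sf}}=(\mathbf 1_{A_n}\otimes\Delta_n)\delta_n-\delta_n^{\mathrm{ss}},\qquad\delta_n^{\mathrm{fs}}=(\Delta_n\otimes\mathbf 1_{B_n})\delta_n-\delta_n^{\mathrm{ss}} .
\]
By \eqref{eq:relative}, the elements $(\mathbf 1_{A_n}\otimes\Delta_n)\delta_n$, $(\Delta_n\otimes\mathbf 1_{B_n})\delta_n$ and $\delta_n^{\mathrm{ss}}$ have $\pi_{E_n,F_n}$ at most $\lambda^3C_0$ for the pairs $(E_n,F_n)=(L_\alpha(A_n),\Delta_nL_\beta)$, $(\Delta_nL_\alpha,L_\beta(B_n))$ and $(L_\alpha(A_n),L_\beta(B_n))$ respectively. Lemma~\ref{lem:diag} gives them upper estimates with exponents $s(\alpha,2)$, $s(2,\beta)$ and $s(\alpha,\beta)$. The last exponent is at least as large as the other two, because $\alpha,\beta\ge2$, so (U) holds for the four diagonal pieces.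

Apply Lemma~\ref{lem:rows} to $(\rho_n)$ with $\Theta_n=\Delta_n$, $r=2$, and then to $(\rho_n^{\mathrm s})$ with $\Theta_n=\mathbf 1_{\tilde B_n}$, $r=\beta$. The second sequence is tight because $(R_k\otimes I)\rho_n^{\mathrm s}=(I\otimes\mathbf 1_{\tilde B_n})(R_k\otimes I)\rho_n$. Along a subsequence, $(\rho_n)$ has an upper $2$-estimate and $(\rho_n^{\mathrm s})$ an upper $\beta$-estimate, so $\rho_n^{\mathrm f}=\rho_n-\rho_n^{\mathrm s}$ has an upper $2$-estimate. The mirror image gives (U) for $\tau_n^{\mathrm f}$ and $\tau_n^{\mathrm s}$.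

\medskip\noindent\emph{Step 4: proof of \textup{(N)}.}
The operators $\mathbf 1_A\otimes I$ and $I\otimes\mathbf 1_B$ commute with one another and are contractions for each norm $\|\cdot\|_{a,b}$. Therefore they preserve equi-integrability in either variable, and the norm $\|\cdot\|_{a,b}$ of a piece is at most the same norm of its part. So $\delta_n^{\mathrm{sf}}$ and $\rho_n^{\mathrm f}$ are equi-integrable in the second variable and Lemma~\ref{lem:flat}(i) applies; $\delta_n^{\mathrm{fs}}$ and $\tau_n^{\mathrm f}$ are equi-integrable in the first variable and (ii) applies; $\delta_n^{\mathrm{ff}}$ is equi-integrable in both and (iii) applies. For $\delta_n^{\mathrm{ss}}$, $\rho_n^{\mathrm s}$ and $\tau_n^{\mathrm s}$ the test norm is the norm in $Y$ of the part, which dominates the norm of the piece.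

\medskip\noindent\emph{Step 5: proof of \textup{(F)}.}
\emph{Diagonal lines.} Let $a\in\{2,\alpha\}$, $b\in\{2,\beta\}$, $s=s(a,b)$, and suppose $\|\delta_n\|_{a,b}\ge c>0$. By \eqref{eq:duality} there is $S_n\in L_{a'}\hat\otimes_\varepsilon L_{b'}$ of norm at most $1$ with $|\langle\delta_n,S_n\rangle|\ge c/2$. This is where (T4) matters: the norming functional is taken from the predual. Let $y_n=(\Delta_n\otimes\Delta_n)S_n$, viewed in $X$. By \eqref{eq:symmetric}, $\langle x_n,y_n\rangle=\langle\delta_n,S_n\rangle$, and for $\|f\|_\alpha,\|g\|_\beta\le1$,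
\[
|\langle f\otimes g,y_n\rangle|=|\langle\Delta_nf\otimes\Delta_ng,S_n\rangle|\le\|\Delta_nf\|_a\|\Delta_ng\|_b .
\]
Since $1/s'+1/a+1/b=1$, $\|f\|_a\le1$ and $\|g\|_b\le1$, H\"older's inequality and Lemma~\ref{lem:blocks} give $|\langle f\otimes g,\sum t_ny_n\rangle|\le\lambda^2\|t\|_{s'}$, that is, $\|\sum t_ny_n\|_X\le\lambda^2\|t\|_{s'}$.

\emph{Row lines.} Let $b\in\{2,\beta\}$ and suppose $\|\rho_n\|_{\alpha,b}\ge c>0$; the exponent is $s=b$. We use tightness to reduce to a single row. Fix $k$ with $\limsup_n\|(R_k\otimes I)\rho_n\|<c/2$. For large $n$ we have $M_n\ge k$ and $\|(P_k\otimes I)\rho_n\|_{\alpha,b}\ge c/2$. Let $g_{n,i}\in L_\beta$ be the image of $\rho_n$ under the bounded map $Y\to L_\beta$, $f\otimes g\mapsto\langle f,h_i^*\rangle g$. Then $(P_k\otimes I)\rho_n=\sum_{i\le k}h_i\otimes g_{n,i}$, so $\sum_{i\le k}\|h_i\|_\alpha\|g_{n,i}\|_b\ge c/2$, and there are $i\le k$ and $c'>0$ with $\|g_{n,i}\|_b\ge c'$ for infinitely many $n$. Pass to these $n$. Take $\psi_n$ with $\|\psi_n\|_{b'}=1$ and $\langle g_{n,i},\psi_n\rangle=\|g_{n,i}\|_b$, and let $y_n=h_i^*\otimes\Delta_n\psi_n\in X$.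 As $P_{M_n}h_i^*=h_i^*$, we get from \eqref{eq:symmetric}
\[
\langle x_n,y_n\rangle=\langle x_n,(P_{M_n}\otimes\Delta_n)(h_i^*\otimes\psi_n)\rangle=\langle\rho_n,h_i^*\otimes\psi_n\rangle=\langle g_{n,i},\psi_n\rangle\ge c'.
\]
Moreover, by H\"older's inequality and Lemma~\ref{lem:blocks},
\[
\Big\|\sum t_ny_n\Big\|_X=\|h_i^*\|_p\Big\|\sum t_n\Delta_n\psi_n\Big\|_q\le\|h_i^*\|_p\sup_{\|g\|_b\le1}\sum|t_n|\,\|\Delta_ng\|_b\le\lambda\|h_i^*\|_p\|t\|_{b'} .
\]
The column lines are the mirror image.

\medskip\noindent\emph{Step 6: the least exponent.}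
Pass to a subsequence along which each of the eight test norms either tends to $0$ or is bounded below by a positive constant; call the lines of the second kind \emph{live}. By (N) the pieces on the other lines tend to $0$ in $Y$, and we pass to a subsequence along which their norms are at most $2^{-n}$. Since $x_n$ is the sum of the eight pieces and $e_n$, and $\|x_n\|\not\to0$, some line is live. Let $s\in\mathcal S$ be the least exponent of a live line. By (U) every live piece has an upper estimate with exponent at least $s$, hence an upper $s$-estimate, and the remaining terms are absolutely summable. So $(x_n)$ has an upper $s$-estimate. Property (F), for a live line with exponent $s$, provides $(y_n)$ along one more subsequence.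
\end{proof}

\begin{remark}
The assumption $p,q>1$, that is $\alpha,\beta<\infty$, is used for the duality (T4), for the unconditionality of the Haar system and for the upper Khinchin inequality. The assumption $p,q\le2$, that is $\alpha,\beta\ge2$, is used in both block estimates, in the type $2$ hypothesis of Lemma~\ref{lem:maurey}, and in the comparisons $\|\cdot\|_2\le\|\cdot\|_\alpha$ and $\|\cdot\|_2\le\|\cdot\|_\beta$. By Theorem~\ref{thm:C}, the conclusion of Theorem~\ref{thm:A} fails without either assumption.
\end{remark}

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:proofs}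

The identity $X^*=Y$ is \eqref{eq:duality}, and the first assertion of Theorem~\ref{thm:B} is Proposition~\ref{prop:main} followed by Lemma~\ref{lem:criterion}. To apply it to subspaces we need one more observation.

\begin{lemma}\label{lem:null}
Every infinite-dimensional closed subspace $W$ of $Y$ contains a seminormalized weak$^*$-null sequence.
\end{lemma}

\begin{proof}
By Riesz's lemma the unit ball of $W$ contains a sequence $(w_n)$ with $\|w_n-w_m\|\ge\frac12$ for $n\ne m$. Since $X$ is separable, the unit ball of $Y=X^*$ is weak$^*$-compact and metrizable, so a subsequence converges weak$^*$ in $Y$. The differences of its consecutive terms lie in $W$, are weak$^*$-null, and have norms in $[\frac12,2]$.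
\end{proof}

\emph{Part \textup{(a)} and Theorem~\ref{thm:A}.} Let $M\subset X$ be closed and infinite-codimensional. Then $M^\perp\cong(X/M)^*$ is infinite-dimensional. Lemma~\ref{lem:null} and the first assertion give $(x_n)\subset M^\perp$, $s\in\mathcal S$ and a projection $\Pi$ on $X$ with $M\subset\{x_n\}_\perp=\ker\Pi$. The subspace $N=\ker\Pi$ is complemented and $X/N\simeq\Pi(X)\simeq Z_s$ is infinite-dimensional. This proves (a), and (a) implies Theorem~\ref{thm:A}.

\emph{Part \textup{(b)}.} Let $W\subset Y$ be closed and infinite-dimensional. Lemma~\ref{lem:null} and the first assertion give $(x_n)\subset W$ with $\overline{\operatorname{span}}\{x_n\}\simeq\ell_s$ equal to the range of the projection $\Pi^*$ on $Y$. Every pair $2\le\alpha,\beta<\infty$ is of the form $(p',q')$ with $1<p,q\le2$.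

\emph{Part \textup{(c)}.} We use the textbook fact that, for $1\le\sigma,s<\infty$, the space $\ell_\sigma$ is isomorphic to a subspace of $\ell_s$ only if $\sigma=s$. Fix $s\in\mathcal S$. Proposition~\ref{prop:models} and Lemma~\ref{lem:criterion} give a closed subspace $M=\ker\Pi$ with $X/M\simeq Z_s$. If $M\subset N$ and $X/N\simeq Z_\sigma$, then the natural map $X/M\to X/N$ is onto, its adjoint embeds $\ell_\sigma$ in $\ell_s$, and $\sigma=s$. So for this $M$ statement (a) holds with the exponent $s$ only. \qed

\section{The sharp range of exponents}\label{sec:class}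

The sufficiency in Theorem~\ref{thm:C} is Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(b). For the necessity we pass from the tensor product to its factors and then examine a single $L_t$.

\begin{lemma}\label{lem:hereditary}
Subprojectivity passes to closed subspaces, and superprojectivity passes to quotients.
\end{lemma}

\begin{proof}
If $E\subset V_0\subset V$ and $E$ is the range of a projection on $V$, the restriction of that projection to $V_0$ shows that $E$ is complemented in $V_0$. This gives the first statement.

Let $Q:V\to Z$ be onto with $V$ superprojective, and let $M\subset Z$ be closed and infinite-codimensional. Then $V/Q^{-1}(M)\simeq Z/M$ is infinite-dimensional, so $Q^{-1}(M)\subset\ker P$ for a projection $P$ on $V$ with infinite-dimensional range $E$. Since $\ker Q\subset\ker P$, there is a bounded operator $\widetilde P:Z\to E$ with $\widetilde PQ=P$, and hence $\widetilde P\,Q|_E=I_E$. It follows that $Q|_E$ is injective and that $Q|_E\widetilde P$ is a projection on $Z$ with infinite-dimensional range $Q(E)$ and kernel $\ker\widetilde P$. If $m\in M$ and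 $m=Qv$, then $v\in Q^{-1}(M)$ and $\widetilde Pm=Pv=0$. So $M\subset\ker\widetilde P$.
\end{proof}

We recall four textbook facts. The spaces $L_1$ and $L_\infty$ have the Dunford--Pettis property: every weakly compact operator defined on them maps weakly convergent sequences to norm convergent sequences. For $1<t<\sigma<2$ the space $L_t$ contains a copy of $\ell_\sigma$. Every infinite-dimensional complemented subspace of $\ell_\sigma$, $1<\sigma<\infty$, is isomorphic to $\ell_\sigma$ (Pe{\l}czy\'nski). For $2<t<\infty$ every infinite-dimensional closed subspace of $L_t$ contains a copy of $\ell_2$ or of $\ell_t$ (Kadec--Pe{\l}czy\'nski).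

\begin{lemma}\label{lem:Lt}
The space $L_t$ is not subprojective for $1\le t<2$ and for $t=\infty$. It is not superprojective for $t=1$ and for $2<t\le\infty$.
\end{lemma}

\begin{proof}
\emph{The cases $t=1$ and $t=\infty$.} Here every complemented reflexive subspace $E$ of $L_t$ is finite-dimensional. Indeed, a projection onto $E$ is weakly compact, so by the Dunford--Pettis property weakly convergent sequences in $E$ converge in norm. Every bounded sequence in $E$ has a weakly convergent subsequence, so the unit ball of $E$ is compact.

Fix disjoint sets $D_n$ of positive measure. Both spaces contain $\ell_2$: in $L_1$ the Rademacher functions span a copy by Khinchin's inequality, and in $L_\infty$ we compose the isometry $\ell_2\to\ell_\infty$, $x\mapsto(\langle x,u_n\rangle)_n$, where $(u_n)$ is dense in the unit sphere of $\ell_2$, with $(c_n)\mapsto\sum c_n\mathbf 1_{D_n}$. Closed subspaces of $\ell_2$ are reflexive, so no infinite-dimensional one is complemented in $L_t$, and $L_t$ is not subprojective.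

Both spaces also map onto $\ell_2$. For $t=1$, compose the surjection $f\mapsto(\int_{D_n}f)_n$ of $L_1$ onto $\ell_1$ with a surjection $\ell_1\to\ell_2$, which exists because every separable Banach space is a quotient of $\ell_1$. For $t=\infty$, take the adjoint of the embedding $\ell_2\to L_1$. Let $M$ be the kernel. If $M\subset N$ with $N$ complemented and infinite-codimensional, then $L_t/N$ is an infinite-dimensional quotient of $L_t/M\simeq\ell_2$, hence reflexive, and it is isomorphic to a complement of $N$ in $L_t$. This contradicts the first paragraph, so $L_t$ is not superprojective.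

\emph{The reflexive cases.} Let $1<t<2$, fix $\sigma$ with $t<\sigma<2$, and let $W\subset L_t$ be a copy of $\ell_\sigma$. Suppose that an infinite-dimensional $E\subset W$ is the range of a projection $P$ on $L_t$. Then $E$ is complemented in $W$, so $E\simeq\ell_\sigma$, and the adjoint of the surjection $P:L_t\to E$ embeds $E^*\simeq\ell_{\sigma'}$ in $L_{t'}$, with $2<\sigma'<t'$. By the Kadec--Pe{\l}czy\'nski theorem $\ell_{\sigma'}$ would contain a copy of $\ell_2$ or of $\ell_{t'}$, which is impossible since $\sigma'\notin\{2,t'\}$. So $L_t$ is not subprojective for $1<t<2$, and by \eqref{eq:reflexive} $L_t$ is not superprojective for $2<t<\infty$.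
\end{proof}

\begin{proof}[Proof of the necessity in Theorem~\ref{thm:C}]
The map $f\otimes g\mapsto(\int g)f$ extends by (T1) to a bounded operator from $L_p\hat\otimes_\varepsilon L_q$ to $L_p$, and it is onto because it sends $f\otimes\mathbf 1$ to $f$. So $L_p$, and by the flip $L_q$, is a quotient of $L_p\hat\otimes_\varepsilon L_q$. If the latter is superprojective, then so are $L_p$ and $L_q$ by Lemma~\ref{lem:hereditary}, and Lemma~\ref{lem:Lt} forces $1<p,q\le2$.

The maps $f\mapsto f\otimes\mathbf 1$ and $g\mapsto\mathbf 1\otimes g$ embed $L_p$ and $L_q$ isometrically in $L_p\hat\otimes_\pi L_q$ by (T1). If the latter is subprojective, then so are $L_p$ and $L_q$ by Lemma~\ref{lem:hereditary}, and Lemma~\ref{lem:Lt} forces $2\le p,q<\infty$.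
\end{proof}

\begin{thebibliography}{9}

\bibitem{ryan} Ryan, \emph{Introduction to Tensor Products of Banach Spaces}.

\bibitem{super} \emph{Superprojective Banach spaces}, \texttt{https://core.ac.uk/download/475360157.pdf}.

\end{thebibliography}
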